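# $n$-Engel groups of class $n+2$ with Fitting degree $n$

## 1. Commutators and multilinearity

We write $a^b=b^{-1}ab$ and $[a,b]=a^{-1}b^{-1}ab$, so that $a^b=a[a,b]$ and $[b,a]=[a,b]^{-1}$. Commutators are left-normed, $[a_1,\dots,a_{k+1}]=[[a_1,\dots,a_k],a_{k+1}]$, and $[a,{}_rb]$ means $[a,b,\dots,b]$ with $r$ copies of $b$. We use the identities
$$[ab,c]=[a,c]^b[b,c]=[a,c]\,[a,c,b]\,[b,c],\qquad [a,bc]=[a,c]\,[a,b]^c. \tag{1}$$

The lower central series is $\gamma_1(G)=G$, $\gamma_{i+1}(G)=[\gamma_i(G),G]$, and $G$ is nilpotent of class at most $c$ when $\gamma_{c+1}(G)=1$. We recall that $[\gamma_i(G),\gamma_j(G)]\le\gamma_{i+j}(G)$. If the entries of a commutator of any bracket shape lie in $\gamma_{i_1}(G),\dots,\gamma_{i_r}(G)$, we say it has weight $i_1+\dots+i_r$; it then lies in $\gamma_{i_1+\dots+i_r}(G)$.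

**Fact (multilinearity).** Suppose $\gamma_{w+1}(G)=1$. A commutator of fixed bracket shape and weight $w$, with entries $u_j\in\gamma_{i_j}(G)$, takes values in the central subgroup $\gamma_w(G)$, is a homomorphism in each entry, and depends only on the cosets $u_j\gamma_{i_j+1}(G)$.

For instance, in a group of class 2 we have $[ab,c]=[a,c][b,c]$, because $[a,c,b]=1$ in (1).

We shall often apply this to a group $K$ with $\gamma_{r+1}(K)=1$ and to commutators $[k_1,\dots,k_r]$. They are multilinear on $K$. If a set $Y$ generates $K$, then the $[y_1,\dots,y_r]$ with $y_i\in Y$ generate $\gamma_r(K)$. Interchanging the first two entries inverts the value: expand $[ab,ab,k_3,\dots,k_r]=1$.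

**Fact (Lie ring).** On $\bigoplus_i\gamma_i(G)/\gamma_{i+1}(G)$ the group commutator induces the bracket of a Lie ring. By the Jacobi identity, for $x\in G$ the map $D:u\mapsto[u,x]$ is a derivation, $D[u,v]=[Du,v]+[u,Dv]$. If $\gamma_{w+1}(G)=1$, the component of degree $w$ is $\gamma_w(G)$ itself, so commutators of weight $w$ may be computed in the Lie ring.

## 2. Engel conditions, Levi classes, Fitting degree

**Definition.** A group $G$ is $n$-Engel if $[x,{}_ny]=1$ for all $x,y\in G$.

A group of class at most $n$ is $n$-Engel, since $[x,{}_ny]\in\gamma_{n+1}(G)$. The 1-Engel groups are the abelian groups. The group of integral upper unitriangular $3\times3$ matrices has class 2, so it is 2-Engel, and it is not 1-Engel.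

**Definition.** For a class of groups $\mathcal X$, $L(\mathcal X)$ is the class of groups in which the normal closure $\langle g^G\rangle$ of each element $g$ is an $\mathcal X$-group. Let $\mathfrak N_c$ be the variety of nilpotent groups of class at most $c$. A Fitting group is a group in which the normal closure of every element is nilpotent. It is a Fitting group of degree at most $c$ if $G\in L(\mathfrak N_c)$, and of degree exactly $c$ if $G\in L(\mathfrak N_c)\setminus L(\mathfrak N_{c-1})$.

The normal closure $K$ of $g$ contains $[h,g]=(g^{-1})^{h}g$ for every $h\in G$. This gives one implication at once: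
$$G\in L(\mathfrak N_d)\ \Longrightarrow\ G\text{ is }(d+1)\text{-Engel}, \tag{2}$$
because $[h,g]\in K$ gives $[h,{}_{d+1}g]\in\gamma_{d+1}(K)=1$.

**Example 1 (degree 1).** $L(\mathfrak N_1)$ is exactly the class of 2-Engel groups. One inclusion is (2) with $d=1$. Conversely, let $G$ be 2-Engel. Then $g$ commutes with $[h,g]$, hence with $g^h=g[g,h]=g[h,g]^{-1}$. Conjugating, any two conjugates of $g$ commute, so $\langle g^G\rangle$ is abelian. In particular the unitriangular group above has degree exactly 1.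

**Example 2 (large class, small degree).** Let $m\ge2$, let $B=C_2^{\,m}$ with generators $b_1,\dots,b_m$, let $A=\mathbb F_2[B]$ be the group algebra, written additively, with $B$ acting by multiplication, and let $W_m=A\rtimes B=C_2\wr B$. With $u_i=b_i-1$ we have $u_i^2=b_i^2-1=0$, so $A=\mathbb F_2[u_1,\dots,u_m]/(u_1^2,\dots,u_m^2)$. Its augmentation ideal is $I=(u_1,\dots,u_m)$; the power $I^m$ is spanned by $u_1\cdots u_m\ne0$, and $I^{m+1}=0$.

*Class.* We have $[a,b]=a(b-1)$ for $a\in A$, $b\in B$. These elements generate $I$, and $W_m/I$ is abelian because $B$ acts trivially on $A/I$; so $\gamma_2(W_m)=I$. An element $ab$ acts on $A$ as $b$, so $[v,ab]=v(b-1)$ for $v\in I^i$, and inductively $\gamma_{i+1}(W_m)=I^i$ for $i\ge1$. Hence $W_m$ has class exactly $m+1$.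

*Degree.* Let $w=ab$ with $a\in A$, $b\in B$, let $K=\langle w^{W_m}\rangle$ and $M=K\cap A$. The image of $K$ in $W_m/A\cong B$ is $\langle b\rangle$, so $K=\langle w\rangle M$. Since $w$ acts on the abelian group $M$ as $b$, the subgroup $M(b-1)$ is normal in $K$ with abelian quotient, and $\gamma_2(K)=M(b-1)$. Then $\gamma_3(K)=M(b-1)^2=M(b^2-1)=0$. So $W_m\in L(\mathfrak N_2)$, and by (2) $W_m$ is 3-Engel. The degree is exactly 2: take $a=1_A$ and $b=b_1$. Then $[w,b_2]=w^{-1}w^{b_2}=(b_2-1)b_1\in M$, and $\gamma_2(K)$ contains $(b_2-1)b_1(b_1-1)=(b_2-1)(1-b_1)=u_1u_2\ne0$.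

So the Engel length, the class and the Fitting degree are three different numbers. Here they are at most $3$, exactly $m+1$, and exactly $2$.

## 3. Why class $n+2$ is the first place to look

By (2), a group of degree at most $n-1$ is $n$-Engel. Does the converse fail, and how early? The problem, from "Characterizing the $n$-Engel Property as a Levi-Property" (http://faculty.evansville.edu/rm43/publications/monttalk.pdf), asks:

*For each $n>3$, does there exist a group $G$ that is $n$-Engel, nilpotent of class exactly $n+2$, and a Fitting group of degree exactly $n$?*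

The following results are quoted with it. Every 4-Engel group is a Fitting group of degree at most 4 (Traustason; Havas and Vaughan-Lee). If $G$ is an $(n+1)$-Engel nilpotent group of class $n+2$, then $G\in L(\mathfrak N_n)$ (Morse). There is a 4-Engel nilpotent group of class 6 which is not in $L(\mathfrak N_3)$. We shall not need that example, since $n=4$ is covered by the construction below.

**The cases $n=1,2$.** A 1-Engel group is abelian, so its class is not 3. A 2-Engel group lies in $L(\mathfrak N_1)$ by Example 1, so its degree is never 2. For $n=1,2$ the answer is no. The case $n=3$ is done by hand in Section 5.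

**Theorem 1.** For every $n\ge4$ there is a finite $p$-group $G=\langle x,y,z\rangle$ which is $n$-Engel, nilpotent of class exactly $n+2$, and a Fitting group of degree exactly $n$. One can take $p=5$ if $n=4$; any $p\in\{3,5,7\}$ if $n=5$; any prime $p$ if $n\ge6$.

**Theorem 2.**

1. For $n\ge6$ there is also a finitely generated torsion-free group with the properties in Theorem 1.
2. Let $n\in\{4,5\}$ and let $G$ be $n$-Engel of class $\le n+2$. If $\gamma_{n+2}(G)$ has no elements of order $2,3,5$ (for $n=4$), respectively $2,3,5,7$ (for $n=5$), then $G\in L(\mathfrak N_{n-1})$. So for $n=4,5$ there is no torsion-free example, and no $p$-group example with $p>5$, respectively $p>7$.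
3. For $n\ge4$: an $n$-Engel nilpotent group of class exactly $c$ and Fitting degree exactly $n$ exists if and only if $c\ge n+2$.

The arguments below do not decide $p\in\{2,3\}$ for $n=4$, or $p=2$ for $n=5$.

The next lemma explains the number $n+2$: below it degree $n$ is impossible, and at it degree $n$ is the worst that can happen.

**Lemma 3.** Let $G$ be $n$-Engel, $n\ge2$. (a) If $G$ has class $\le n+2$, then $G\in L(\mathfrak N_n)$. (b) (Morse) If $G$ has class $\le n+1$, then $G\in L(\mathfrak N_{n-1})$.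

*Proof.* Let $g\in G$ and $K=\langle g^G\rangle\le\langle g\rangle\gamma_2(G)$. Modulo $\gamma_3(G)$ the subgroup $\gamma_2(G)$ is central, so $\langle g\rangle\gamma_2(G)$ is abelian modulo $\gamma_3(G)$. Hence $\gamma_2(K)\le\gamma_3(G)$, and inductively $\gamma_r(K)\le\gamma_{r+1}(G)$ for $r\ge2$: passing to the normal closure gains one step.

Put $r=n+1$ in case (a) and $r=n$ in case (b). Then $\gamma_{r+1}(K)\le\gamma_{r+2}(G)=1$, so commutators of length $r$ are multilinear on $K$, and $\gamma_r(K)$ is generated by the elements $[g^{h_1},\dots,g^{h_r}]$. Write $g^{h_i}=gc_i$ with $c_i=[g,h_i]\in K\cap\gamma_2(G)$ and expand.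

A term with at least two $c$'s has weight at least $r+2$ in $G$, so it is trivial. The term without $c$'s is $[g,g,\dots]=1$. A term with exactly one $c$ begins with $[g,g]$ unless $c$ stands in position 1 or 2, and then it equals $[c,{}_{r-1}g]^{\pm1}$. In case (a), $[c,{}_ng]=1$ by the Engel law. In case (b), $c=[g,h]=[h,g]^{-1}$ with $[h,g]\in K$, so multilinearity on $K$ gives $[c,{}_{n-1}g]=[h,{}_ng]^{-1}=1$. Thus $\gamma_r(K)=1$. $\square$

In case (a) the Engel law was applied to the element $c$. To reach $\gamma_n(K)=1$ in class $n+2$ one would take $r=n$, and then the terms with two $c$'s have weight exactly $n+2$ and survive. The next section studies these terms.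

## 4. Terms with two commutators, as binary forms

Throughout Sections 4–6, $G$ is $n$-Engel of class at most $n+2$ with $n\ge2$, and $\Gamma=\gamma_{n+2}(G)$. This group is central; we write it additively.

**Definition.** For $x,y,z\in G$ let $\Theta=\Theta_{x,y,z}:\mathbb Z[s,t]_n\to\Gamma$ be the homomorphism on the forms of degree $n$ with
$$\Theta(s^at^b)=[[y,{}_ax],[z,{}_bx]]\qquad(a+b=n). \tag{3}$$

The weight is $(a+1)+(b+1)=n+2$. The variable $s$ records a commutation with $x$ inside the $y$-part, and $t$ inside the $z$-part. For $n=2$, for example, $\Theta(st)=[[y,x],[z,x]]$. Put $\sigma=s+t$. With $D:u\mapsto[u,x]$, the Leibniz rule gives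
$$D^c[u,v]=\sum_i\binom ci[D^iu,D^{c-i}v].$$
With $u=[y,{}_ax]$ and $v=[z,{}_bx]$ this reads
$$\Theta(s^at^b\sigma^c)=[[y,{}_ax],[z,{}_bx],{}_cx]\qquad(a+b+c=n). \tag{4}$$
So $\sigma$ is a commutation with $x$ on the outside.

**Lemma 4.** Fix $x\in G$. If $\Theta_{x,y,z}=0$ for all $y,z\in G$, then $\gamma_n(\langle x^G\rangle)=1$.

*Proof.* Let $K=\langle x^G\rangle$. By Lemma 3(a), $\gamma_{n+1}(K)=1$. So commutators of length $n$ are multilinear on $K$, and $\gamma_n(K)$ is generated by the $[x^{h_1},\dots,x^{h_n}]$. Write $x^{h_i}=xc_i$ with $c_i=[x,h_i]=[h_i,x]^{-1}$, where $[h_i,x]\in K\cap\gamma_2(G)$, and expand.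

Terms with at least three $c$'s lie in $\gamma_{n+3}(G)=1$. The term without $c$'s is trivial. Terms with one $c$ are trivial or equal $[c,{}_{n-1}x]^{\pm1}=[h,{}_nx]^{\mp1}=1$, as in Lemma 3(b).

A term with exactly two $c$'s is trivial unless a $c$ stands in position 1 or 2. Interchanging the first two entries if necessary, which inverts the value, we may assume a $c$ stands in position 1, and the other one in position $i+2$ with $0\le i\le n-2$. With $c=[h,x]^{-1}$ and $c'=[h',x]^{-1}$, the two inverses cancel by multilinearity on $K$, and the term is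
$$[h,{}_{i+1}x,[h',x],{}_{n-2-i}x]^{\pm1}=\pm\Theta_{x,h,h'}(s^{i+1}t\,\sigma^{n-2-i})=0$$
by (4). So $\gamma_n(K)=1$. $\square$

**A first attempt: metabelian groups.** The natural first candidates are extensions $M\rtimes\langle x\rangle$ with $M$ abelian, where Engel conditions become statements about powers of one operator; more generally one would try metabelian groups. They all fail, at a definite point. If $G''=1$, then $[[y,{}_ax],[z,{}_bx]]\in G''=1$ whenever $a,b\ge1$, while $\Theta(s^n)=[[y,{}_nx],z]$ and $\Theta(t^n)=[y,[z,{}_nx]]$ vanish by the Engel law. So $\Theta=0$ for all $x,y,z$, and the degree is at most $n-1$. An example must contain a nontrivial commutator between the part produced by $y$ and the part produced by $z$.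

## 5. What the Engel law forces on $\Theta$

Define the forms
$$P=\sum_{r=0}^{n-1}\sigma^{n-1-r}s^r,\qquad Q=\sum_{r=0}^{n-1}\sigma^{n-1-r}t^r,\qquad tP=\sigma^n-s^n,\qquad sQ=\sigma^n-t^n. \tag{5}$$
The last two equations hold because $t=\sigma-s$ and $s=\sigma-t$.

**Lemma 5.** Let $x,y,z\in G$ and $\Theta=\Theta_{x,y,z}$.

(a) $\Theta(s^n)=\Theta(t^n)=\Theta(\sigma^n)=\Theta(s\sigma^{n-1})=0$, hence also $\Theta(t\sigma^{n-1})=0$.

(b) If $\Gamma$ has no $q$-torsion for primes $q\le n-1$, then $\Theta(sP)=\Theta(tQ)=0$.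

*Proof.*

**Step 1. The three pure powers.** These come directly from the Engel law: $\Theta(s^n)=[[y,{}_nx],z]$, $\Theta(t^n)=[y,[z,{}_nx]]$, and, by (4), $\Theta(\sigma^n)=[[y,z],{}_nx]$.

**Step 2. The form $s\sigma^{n-1}$.** By (4) we must show $[y,x,z,{}_{n-1}x]=1$. We expand the law $[yz,{}_nx]=1$ to second order; its leading terms have weight only $n+1$, so multilinearity does not apply directly. Put $a=[y,x]$, $b=[y,x,z]$, $c=[z,x]$. By (1), $[yz,x]=abc$. Write
$$a_r=[a,{}_rx]\in\gamma_{r+2}(G),\qquad b_r=[b,{}_rx]\in\gamma_{r+3}(G),\qquad c_r=[c,{}_rx]\in\gamma_{r+2}(G).$$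
We claim $[abc,{}_rx]=a_rb_rc_rw_r$ with $w_r\in\gamma_{r+4}(G)$. For $r=0$ take $w_0=1$. For the step from $r$ to $r+1$, use $[uv,x]=[u,x][u,x,v][v,x]$ three times:
$$[a_rb_rc_rw_r,x]=a_{r+1}[a_{r+1},b_rc_rw_r]\cdot b_{r+1}[b_{r+1},c_rw_r]\cdot c_{r+1}[c_{r+1},w_r]\cdot[w_r,x].$$
The correction terms lie in $\gamma_{2r+5}(G)$, $\gamma_{2r+6}(G)$, $\gamma_{2r+7}(G)$ and $\gamma_{r+5}(G)$ respectively, so all lie in the normal subgroup $\gamma_{r+5}(G)$. They can be collected to the right, which proves the claim. For $r=n-1$ we have $w_{n-1}\in\gamma_{n+3}(G)=1$, so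
$$1=[yz,{}_nx]=a_{n-1}b_{n-1}c_{n-1}=[y,{}_nx]\,b_{n-1}\,[z,{}_nx]=b_{n-1},$$
which is $\Theta(s\sigma^{n-1})=0$. Since $t\sigma^{n-1}=\sigma^n-s\sigma^{n-1}$, part (a) is proved.

**Step 3. The forms $sP$ and $tQ$.** Now we linearize the Engel law in its second variable. Let $u\in\gamma_2(G)$ and $k\in\mathbb Z$. The commutator $[u,{}_n(xz^k)]$ has weight $n+2$, so it expands multilinearly to
$$\sum_{d=0}^nk^dE_d=0,$$
where $E_d$ is the sum of $[u,\cdot,\dots,\cdot]$ over all arrangements of $d$ letters $z$ and $n-d$ letters $x$. By the Engel law $E_0=E_n=0$. For $k=1,\dots,n-1$ the matrix $(k^d)_{1\le k,d\le n-1}$ has determinant $(n-1)!\prod_{1\le i<j\le n-1}(j-i)$. Multiplying by the adjugate matrix, this determinant kills $E_1$. It involves only primes $\le n-1$, so $E_1=0$. Take $u=[y,x]$. Then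
$$E_1=\sum_{r=0}^{n-1}[y,{}_{r+1}x,z,{}_{n-1-r}x]=\sum_{r=0}^{n-1}\Theta(s^{r+1}\sigma^{n-1-r})=\Theta(sP).$$
Interchanging the roles of $y$ and $z$ gives
$$0=\sum_r[z,{}_{r+1}x,y,{}_{n-1-r}x]=-\sum_r[y,[z,{}_{r+1}x],{}_{n-1-r}x]=-\Theta(tQ). \qquad\square$$

**Example 3 ($n=3$ by hand).** Let $A=\Theta(s^2t)$, $B=\Theta(st^2)$. From $s\sigma^2$ and $t\sigma^2$ we get $2A+B=0$ and $A+2B=0$, so $B=-2A$ and $3A=0$. In Step 3 use $k=1$ and $k=-1$: $E_1+E_2=0$ and $-E_1+E_2=0$, so $2E_1=0$ with no hypothesis on $\Gamma$. Since $sP=3s^3+3s^2t+st^2$, we have $E_1=\Theta(sP)=3A+B=B=-2A=A$. So $2A=0$ and $3A=0$, whence $A=0$ and $B=0$. By Lemma 4, a 3-Engel group of class at most 5 has degree at most 2; for $n=3$ the answer would be no.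

## 6. The linear systems for $n=4$ and $n=5$

We prove Theorem 2(2). By Lemma 4 it suffices to show $\Theta_{x,y,z}=0$ for all $x,y,z$. The torsion hypotheses include that of Lemma 5(b), where only the primes 2 and 3 are needed.

**Case $n=4$.** The purpose is to solve the relations for $A,B,C=\Theta(s^3t),\Theta(s^2t^2),\Theta(st^3)$ when $\Gamma$ has no $2,3,5$-torsion. We have $s\sigma^3=s^4+3s^3t+3s^2t^2+st^3$, and symmetrically for $t\sigma^3$, so
$$3A+3B+C=0,\qquad A+3B+3C=0.$$
Subtracting, $2(A-C)=0$, so $A=C$ and $4A+3B=0$. Next, $sP=s\sigma^3+s^2\sigma^2+s^3\sigma+s^4=4s^4+6s^3t+4s^2t^2+st^3$ gives $6A+4B+C=7A+4B=0$. Then $4(4A+3B)-3(7A+4B)=-5A=0$. Hence $A=0$, then $3B=0$ gives $B=0$, and $C=A=0$.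

**Case $n=5$.** Let $A,B,C,D=\Theta(s^4t),\Theta(s^3t^2),\Theta(s^2t^3),\Theta(st^4)$, with no $2,3,5,7$-torsion in $\Gamma$. In $sP=s\sigma^4+s^2\sigma^3+s^3\sigma^2+s^4\sigma+s^5$ the coefficients on $s^4t,s^3t^2,s^2t^3,st^4$ are $4+3+2+1$, $6+3+1$, $4+1$, $1$. So the forms $s\sigma^4,\ t\sigma^4,\ sP,\ tQ$ give
$$\begin{aligned}4A+6B+4C+D&=0,& A+4B+6C+4D&=0,\\ 10A+10B+5C+D&=0,& A+5B+10C+10D&=0.\end{aligned}$$
Put $\alpha=A+D$ and $\beta=B+C$. Adding the equations in each row gives $5\alpha+10\beta=0$ and $11\alpha+15\beta=0$. So $\alpha=-2\beta$, then $-7\beta=0$, and $\alpha=\beta=0$. Put $\delta=A-D$ and $\epsilon=B-C$. Subtracting gives $3\delta+2\epsilon=0$ and $9\delta+5\epsilon=0$. Three times the first minus the second is $\epsilon=0$; then $3\delta=0$ and $\delta=0$. Hence $2A=2B=2C=2D=0$, so all four vanish.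

So $\Theta=0$ in both cases, and $G\in L(\mathfrak N_{n-1})$ by Lemma 4. A torsion-free group satisfies the hypothesis, and so does a $p$-group with $p>5$, respectively $p>7$. This proves Theorem 2(2). $\square$

The relations of Lemma 5 are six linear conditions on the $(n+1)$-dimensional space of forms of degree $n$. For $n\ge6$ they cannot force $\Theta=0$, and for $n=4,5$ they leave room at the primes by which we had to divide. The construction realizes a nonzero solution by an actual group.

## 7. A functional vanishing on six forms, and the algebra $T$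

Let $F=\mathbb F_p$ or $F=\mathbb Q$, $S=F[s,t]$, and $S_k$ the space of forms of degree $k$. We need a nonzero linear functional $\varphi:S_n\to F$ vanishing on
$$s^n,\quad t^n,\quad \sigma^n,\quad s\sigma^{n-1},\quad sP,\quad tQ. \tag{6}$$

**Lemma 6.** Such a $\varphi$ exists for every $F$ if $n\ge6$, for $F=\mathbb F_5$ if $n=4$, and for $F=\mathbb F_3,\mathbb F_5,\mathbb F_7$ if $n=5$.

*Proof.* If $n\ge6$, then $\dim S_n=n+1\ge7>6$.

For $n=4$ and $F=\mathbb F_5$ we solve the system of Section 6 modulo 5: $A=C$ is free and $3B=-4A$, that is, $B=2A$. On $(s^4,s^3t,s^2t^2,st^3,t^4)$ take $\varphi=(0,1,2,1,0)$. Its values on $\sigma^4$, $s\sigma^3$, $sP$ are $4+12+4=20$, $3+6+1=10$, $6+8+1=15$. By the symmetry of $\varphi$, $\varphi(tQ)=15$. All are 0 in $\mathbb F_5$.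

For $n=5$ put $\varphi(s^5)=\varphi(t^5)=0$. On $(s^4t,s^3t^2,s^2t^3,st^4)$ the forms $\sigma^5,\ s\sigma^4,\ sP,\ tQ$ have coefficients $(5,10,10,5)$, $(4,6,4,1)$, $(10,10,5,1)$, $(1,5,10,10)$. Solving the system of Section 6 at each prime gives the following values of $\varphi$ on these monomials:

* $p=3$: $(1,0,0,-1)$, with values $0,3,9,-9$ on the four forms;
* $p=5$: $(0,1,1,0)$, with values $20,10,15,15$;
* $p=7$: $(-2,1,1,-2)$, with values $0,0,-7,-7$.

All are 0 in $\mathbb F_p$. $\square$

For the undecided primes there is no such $\varphi$. For $n=4$, $p=3$, the forms $s\sigma^3,t\sigma^3$ force $C=A=0$, and $sP$ forces $B=0$. For $n=4$, $p=2$, $sP$ and $tQ$ force $C=A=0$, and $s\sigma^3$ forces $B=0$. For $n=5$, $p=2$, $s\sigma^4$ and $t\sigma^4$ force $D=A=0$, and $sP$ and $tQ$ force $C=B=0$. So this construction gives nothing there, while the argument of Section 6 excludes torsion at these primes.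

**The ideal $J$.** Fix $\varphi$, extend it by 0 on the other homogeneous components to $\Phi:S\to F$, and let
$$J=\{q\in S:\Phi(qr)=0\text{ for all }r\in S\},\qquad T=S/J. \tag{7}$$
This is an ideal, consisting of the elements that $\varphi$ cannot detect even after multiplication. It has three properties.

* $(s,t)^{n+1}\subseteq J$, since $\Phi$ vanishes in degrees above $n$.
* For $q\in S_n$, $\Phi(qr)=\varphi(q)\,r(0,0)$, so $q\in J$ if and only if $\varphi(q)=0$. Hence $J$ contains the forms (6), and also $t\sigma^{n-1}=\sigma^n-s\sigma^{n-1}$.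
* For $q\in S_{n-1}$, only the linear part of $r$ matters, so $q\in J$ if and only if $\varphi(sq)=\varphi(tq)=0$. Now $\varphi(sP)=0$ and $\varphi(tP)=\varphi(\sigma^n-s^n)=0$ by (5), so $P\in J$. In the same way $Q\in J$.

In particular $(s,t)^{n+1}T=0$ and $s^n=t^n=0$ in $T$. We say that an element of $T$ has order $\ge k$ if it lies in $(s,t)^kT$.

**Example 4 ($n=4$, $p=5$).** The same reasoning shows that $J$ is homogeneous and that $\dim T_k$ is the rank of the pairing $S_k\times S_{4-k}\to F$, $(q,r)\mapsto\varphi(qr)$. For $k=1$ its matrix has rows $(0,1,2,1)$ and $(1,2,1,0)$, of rank 2. For $k=2$ it is the matrix with rows $(0,1,2),(1,2,1),(2,1,0)$, with determinant $-4\ne0$. So the dimensions are $1,2,3,2,1$ and $\dim T=9$. Here $P=4s^3+6s^2t+4st^2+t^3$, and the rows for $k=1$ give $\varphi(sP)=6+8+1=15=0$ and $\varphi(tP)=4+12+4=20=0$ in $\mathbb F_5$, as they should.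

## 8. The group $N\rtimes\langle x\rangle$ and its class

By Section 4 we need a normal subgroup $N$ of class 2 with a part coming from $y$, a part coming from $z$, and their commutators. In the first two parts $X^i$ will stand for $[y,{}_ix]$ and $[z,{}_ix]$; in the third, $s^it^j$ will stand for $[[y,{}_ix],[z,{}_jx]]$.

**Step 1. The group $N$.** Let $R=F[X]/(X^n)$ and $N=R\times R\times T$ with
$$(f,g,\tau)(f',g',\tau')=(f+f',\ g+g',\ \tau+\tau'+f(s)g'(t)). \tag{8}$$
This is well defined because $s^n=t^n=0$ in $T$, and associative because $f(s)g'(t)$ is biadditive in $f$ and $g'$. From now on, in expressions in $T$, the letters $f,f'$ mean $f(s),f'(s)$, and $g,g'$ mean $g(t),g'(t)$. One checks $(f,g,\tau)^{-1}=(-f,-g,-\tau+fg)$. Comparing the two products of $(f,g,\tau)$ and $(f',g',\tau')$, whose third components differ by $fg'-f'g$, gives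
$$[(f,g,\tau),(f',g',\tau')]=(0,0,fg'-f'g), \tag{9}$$
so $N'\le0\times0\times T\le Z(N)$.

**Step 2. The action of $x$.** Put
$$(f,g,\tau)^x=((1+X)f,\ (1+X)g,\ (1+s)(1+t)\tau).$$
This respects (8), because $(1+s)f\cdot(1+t)g'=(1+s)(1+t)fg'$. It is bijective, since $1+X$, $1+s$, $1+t$ are units. So it is an automorphism of $N$. If $F=\mathbb F_p$, choose $p^\nu\ge n$. Then $(1+X)^{p^\nu}=1+X^{p^\nu}=1$ in $R$, and $(1+s)^{p^\nu}(1+t)^{p^\nu}=1$ in $T$, so $G=N\rtimes\langle x\rangle$ is defined with $x$ of order $p^\nu$; it is a finite $p$-group. If $F=\mathbb Q$, let $x$ have infinite order. Put $y=(1,0,0)$ and $z=(0,1,0)$.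

In Example 4, $|N|=5^{4+4+9}$ and $\nu=1$, so $|G|=5^{18}$.

**Step 3. The class is at most $n+2$.** We exhibit a central series. For $i\ge2$ let
$$G_i=\{(f,g,\tau): f,g\in X^{i-1}R,\ \tau\in(s,t)^{i-2}T\},$$
and let $G_1=G$. For $a=(f,g,\tau)\in G_i$ with $i\ge2$ and $b=(f',g',\tau')\in N$, (9) shows that $[a,b]$ has third component of order $\ge i-1$. Also
$$[a,x]=a^{-1}a^x=\bigl(Xf,\ Xg,\ (s+t+st)\tau-t\,fg\bigr),$$
where $t\,fg$ has order $\ge2(i-1)+1\ge i-1$. The product $fg'$ of first and second components of elements of $G_i$ has order $\ge2(i-1)\ge i-2$, so $G_i$ is a subgroup. The two commutator computations show that $G_i$ is normalized by $N$ (as $a^b=a[a,b]$), and it is clearly mapped onto itself by $x$. So $G_i$ is normal. They also show that $N$ and $x$ centralize $G_i/G_{i+1}$, so $[G_i,G]\le G_{i+1}$ for $i\ge2$. Finally $G/G_2$ is abelian: $0\times0\times T\le G_2$ makes $N/G_2$ abelian, and $x$ acts trivially on it. Hence $\gamma_i(G)\le G_i$ for all $i$. As $G_{n+3}=1$, the class is at most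 $n+2$. We also note $G'\le G_2$.

## 9. The iterated commutator $[m,{}_rh]$

**Step 4. A closed formula.** Let $h=x^lv$ with $l\in\mathbb Z$, $v=(f',g',*)\in N$. Put
$$d=(1+X)^l-1,\quad d_s=d(s),\quad d_t=d(t),\quad \Delta=(1+s)^l(1+t)^l-1.$$
For $m=(f,g,\tau)\in N$ we have $m^h=m^{x^l}[m^{x^l},v]$, where $m^{x^l}=((1+d)f,(1+d)g,(1+\Delta)\tau)$. Multiplying by $m^{-1}=(-f,-g,-\tau+fg)$ on the left, the cocycle contributes $-f(1+d_t)g$, and
$$[m,h]=\bigl(df,\ dg,\ \Delta\tau-d_t\,fg+(1+d_s)fg'-(1+d_t)f'g\bigr).$$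
In the next step $f,g$ are replaced by $df,dg$, that is, $f(s),g(t)$ by $d_sf,d_tg$. Iterating, $[m,{}_rh]=(d^rf,d^rg,\tau_r)$ with
$$\tau_r=\Delta^r\tau-fg\sum_{i<r}\Delta^{r-1-i}d_s^{\,i}d_t^{\,i+1}+fg'(1+d_s)\sum_{i<r}\Delta^{r-1-i}d_s^{\,i}-f'g(1+d_t)\sum_{i<r}\Delta^{r-1-i}d_t^{\,i}. \tag{10}$$

**Why $J$ is not just generated by (6).** One might first divide $S$ only by the ideal $J_0$ generated by the forms (6) and $(s,t)^{n+1}$. Take $m=y$ and $h=xz$, so $l=1$, $f=g'=1$, $g=f'=\tau=0$. Then $\tau_n=(1+s)\sum_{i<n}\Delta^{n-1-i}s^i$, whose part of degree $n-1$ is $P$. The form $P$ is nonzero, because its coefficient at $t^{n-1}$ is 1, and $J_0$ contains no nonzero form of degree $n-1$. So $[y,{}_n(xz)]\ne1$ with $J_0$ in place of $J$. The Engel law needs $P$ itself to vanish in $T$, and $P$ vanishes for the ideal $J$ because both $sP$ and $tP$ are killed by $\varphi$.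

## 10. Verification of the Engel law

**Step 5. $[m,{}_nh]=1$ for all $m\in N$ and $h=x^lv$ with $l\in\mathbb Z$.** The first two components vanish, since $X$ divides $d$ and so $d^n=0$ in $R$. For $\tau_n$ we compute in $S/(s,t)^{n+1}$, which is graded and maps onto $T$, and show that each term of (10) lies in $J$. Let $c=\binom l2$. For every $l\in\mathbb Z$, modulo degree $\ge3$,
$$d_s\equiv ls+cs^2,\qquad \Delta=(1+\sigma+st)^l-1\equiv l\sigma+(c\sigma^2+l\,st).$$

*First term.* $\Delta^n\equiv l^n\sigma^n$, which lies in $J$.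

*Second term.* $\Delta^{n-1-i}d_s^{\,i}d_t^{\,i+1}$ has order $\ge n+i$. For $i\ge1$ it vanishes; for $i=0$ it is $l^nt\sigma^{n-1}\in J$.

*Third term.* Let $\Sigma=\sum_{i=0}^{n-1}\Delta^{n-1-i}d_s^{\,i}$. If $l=0$, then $\Sigma=0$; let $l\ne0$. The part of degree $n-1$ is $l^{n-1}P\in J$. The part of degree $n$ arises by taking the quadratic part of exactly one factor, so it equals
$$l^{n-2}\Bigl\{c\sum_{i=0}^{n-1}\bigl[(n-1-i)\sigma^{n-i}s^i+i\,\sigma^{n-1-i}s^{i+1}\bigr]+l\,st\sum_{i=0}^{n-2}(n-1-i)\sigma^{n-2-i}s^i\Bigr\}.$$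
Recall $sP=\sum_{j=1}^n\sigma^{n-j}s^j$. In the first sum, $\sigma^{n-j}s^j$ has coefficient $n-1$ for $j=0$ and for $j=n$, and $(n-1-j)+(j-1)=n-2$ for $1\le j\le n-1$. So the first sum is
$$(n-1)\sigma^n+(n-2)sP+s^n\in J. \tag{11}$$
In the second, substitute $t=\sigma-s$, so that $st\,\sigma^{n-2-i}s^i=\sigma^{n-1-i}s^{i+1}-\sigma^{n-2-i}s^{i+2}$. Then $\sigma^{n-j}s^j$ has coefficient $n-1$ for $j=1$, and $(n-j)-(n+1-j)=-1$ for $2\le j\le n$. So the second expression is
$$n\,s\sigma^{n-1}-sP\in J. \tag{12}$$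
Hence $\Sigma\in J$, and so is every multiple of it.

*Fourth term.* The symmetry $s\leftrightarrow t$ turns the argument for $\Sigma$ into one that uses $Q,\ tQ,\ t\sigma^{n-1},\ t^n,\ \sigma^n\in J$.

So $[m,{}_nh]=1$.

**Step 6. $G$ is $n$-Engel.** Step 5 covers first entries in $N$; now we treat a general first entry. Let $b=x^ku$ and $h=x^lv$ with $u,v\in N$.

*(i) There is $j\in\mathbb Z$ with $x^{jl}=x^k$.* Then $h^j\in x^kN$, so $b=mh^j$ with $m\in N$. By (1), $[b,h]=[m,h]^{h^j}[h^j,h]=[m,h]^{h^j}$. As $h^j$ commutes with $h$, $[b,{}_nh]=[m,{}_nh]^{h^j}=1$ by Step 5. For $F=\mathbb F_p$ this covers all $l$ prime to $p$, because such $l$ are invertible modulo $p^\nu$.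

*(ii) $F=\mathbb F_p$ and $p\mid l$.* Then $1+d=(1+X^p)^{l/p}$, so $d$ is divisible by $X^p$, and $d_s,d_t,\Delta$ have order $\ge p\ge2$. Let $m_0=[b,h]=(f_0,g_0,\tau_0)$. It lies in $G'\le G_2$, so $f_0,g_0\in XR$. Apply Step 4 to $[m_0,{}_{n-1}h]=[b,{}_nh]$. The first two components are divisible by $X^{1+2(n-1)}$, hence vanish. The four terms of (10), with $r=n-1$, have orders
$$\ge2(n-1),\qquad\ge2+2(n-1),\qquad\ge1+2(n-2),\qquad\ge1+2(n-2).$$
The smallest bound is $2n-3$, and $2n-3\ge n+1$ because $n\ge4$. So all four vanish, and $[b,{}_nh]=1$.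

*(iii) $F=\mathbb Q$.* If $l=0$, then $h\in N$, so $[b,h]\in N$, $[b,h,h]\in N'\le Z(N)$, and $[b,h,h,h]=1$. Now let $l\ne0$ and fix $l,u,v$. By (1),
$$[b,h]=[x^k,h]^u[u,h],\qquad [x^k,h]=[x^k,v]\,[x^k,x^l]^v=[x^k,v]=(v^{-1})^{x^k}v.$$
In coordinates with respect to $\mathbb Q$-bases of $R$ and $T$, the element $(v^{-1})^{x^k}$ is polynomial in $k$: $(1+X)^k=\sum_{i<n}\binom kiX^i$, and likewise for $1+s$ and $1+t$, because $X,s,t$ act nilpotently. The operations of $N$ are polynomial in coordinates, so $[b,h]$ is polynomial in $k$, and by (10) with $r=n-1$ so is $[b,{}_nh]$. By (i) these polynomials vanish for all $k\in l\mathbb Z$, an infinite set, hence identically. So $[b,{}_nh]=1$ for all $k$.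

## 11. The witness $(0,0,s^it^j)$: exact class and exact degree

**Step 7. Lower bounds.** Since $\varphi\ne0$ and $\varphi(s^n)=\varphi(t^n)=0$, there are $i,j\ge1$ with $i+j=n$ and $\varphi(s^it^j)\ne0$, so $s^it^j\ne0$ in $T$. By Step 4 with $v=1$, $l=1$, we have $[y,{}_ix]=(X^i,0,0)$ and $[z,{}_jx]=(0,X^j,0)$. By (9),
$$w=[[y,{}_ix],[z,{}_jx]]=(0,0,s^it^j)\ne1. \tag{13}$$
Now $w\in[\gamma_{i+1}(G),\gamma_{j+1}(G)]\le\gamma_{n+2}(G)$, so with Step 3 the class is exactly $n+2$. Let $K=\langle x^G\rangle$. As $[y,x],[z,x]\in K$, we have $[y,{}_ix]\in\gamma_i(K)$ and $[z,{}_jx]\in\gamma_j(K)$, so $w\in\gamma_n(K)$. Hence $G\notin L(\mathfrak N_{n-1})$. By Step 6 and Lemma 3(a), $G\in L(\mathfrak N_n)$. So $G$ has degree exactly $n$.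

**Step 8. Three generators.** Let $F=\mathbb F_p$. The elements $[y,{}_ix]=(X^i,0,0)$ and $[z,{}_jx]=(0,X^j,0)$ with $i,j\ge0$ generate $R\times0\times0$ and $0\times R\times0$. Their commutators $(0,0,s^it^j)$ generate $0\times0\times T$. So $G=\langle x,y,z\rangle$. Together with Lemma 6 this proves Theorem 1. $\square$

**Proof of Theorem 2(1).** Let $n\ge6$ and $F=\mathbb Q$. The group $N$ is torsion-free: $(f,g,\tau)^k$ has first components $kf,kg$, so if it is trivial for some $k\ge1$, then $f=g=0$ and $k\tau=0$, whence $\tau=0$. As $G/N\cong\mathbb Z$, $G$ is torsion-free. The subgroup $H=\langle x,y,z\rangle$ is finitely generated, torsion-free, $n$-Engel and of class at most $n+2$. It contains $w$, and the argument of Step 7 inside $H$ gives $1\ne w\in\gamma_{n+2}(H)\cap\gamma_n(\langle x^H\rangle)$. With Lemma 3(a), $H$ has class exactly $n+2$ and degree exactly $n$. $\square$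

## 12. All classes $c\ge n+2$

**Proof of Theorem 2(3).** Let $n\ge4$. If an $n$-Engel group has class at most $n+1$, its degree is at most $n-1$ by Lemma 3(b). So $c\ge n+2$ is necessary.

Conversely let $c\ge n+2$. Let $G$ be the group of Theorem 1, and let $W=W_{c-1}$ be the group of Example 2, which has class exactly $c$, lies in $L(\mathfrak N_2)$ and is 3-Engel. Then $G\times W$ is $n$-Engel, since $n\ge3$, and it has class $\max(n+2,c)=c$. The normal closure of $(g,w)$ is contained in $\langle g^G\rangle\times\langle w^W\rangle$, so it has class at most $\max(n,2)=n$. The normal closure of $(x,1)$ is $\langle x^G\rangle\times1$, whose class is not at most $n-1$. So $G\times W$ has Fitting degree exactly $n$. $\square$
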